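# Singular functions that divide each other in $H^\infty+C$

## 1. A disk map that omits a lattice and tends to $-\infty$ on a null set

Throughout, $D$ is the open unit disk, $\lambda$ is normalized Lebesgue measure on $\partial D$, and for a finite measure $\sigma$ on $\partial D$
$$P[\sigma](z)=\int_{\partial D}\frac{1-|z|^2}{|\xi-z|^2}\,d\sigma(\xi),\qquad H[\sigma](z)=\int_{\partial D}\frac{\xi+z}{\xi-z}\,d\sigma(\xi),$$
so that $\operatorname{Re}H[\sigma]=P[\sigma]$ for real $\sigma$. For $w\in L^1(\lambda)$ we write $P[w]$, $H[w]$ for $P[w\lambda]$, $H[w\lambda]$. A star denotes radial limits. Put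
$$Z=\{n+2\pi i m:\ n=0,1,2,\dots,\ m\in\mathbb Z\},$$
a closed discrete subset of the closed right half-plane. Everything in these notes turns on the following object.

**Proposition A.** There are a holomorphic function $f$ in $D$, a closed set $E\subset\partial D$ with $\lambda(E)=0$, a continuous function $w:\partial D\to[1,\infty]$ with $\{w=\infty\}=E$ and $\int w\,d\lambda<\infty$, and a nonzero finite positive measure $\mu$ with $\mu(\partial D\setminus E)=0$, such that

1. $f$ takes no value in $Z$;
2. $f$ extends continuously to $D\cup(\partial D\setminus E)$, and $\operatorname{Re}f=-w$ on $\partial D\setminus E$;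
3. $\operatorname{Re}f=P[\mu]-P[w]$ in $D$.

Where such an $f$ comes from, in one picture: take the universal covering surface of $\mathbb C\setminus Z$. Over the left half-plane it has infinitely many sheets. From the $j$-th of these sheets cut off the part to the left of a curve $\operatorname{Re}\zeta=-a_j-\log(1+(\operatorname{Im}\zeta)^2)$, and map $D$ conformally onto what is left. The edges of the cuts become arcs of $\partial D$. The whole difficulty is the choice of the levels $a_j$.

What it is for: property 3 says that $f=H[\mu]-H[w]+i\theta$ with a real constant $\theta$. Hence $e^f=G/T$ with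
$$T=e^{-H[\mu]},\qquad G=e^{i\theta-H[w]}.$$
Here $T$ is a singular inner function and $G$ is outer. Property 1 says that $T-G=T(1-e^f)$ has no zeros in $D$. Property 2 and the continuity of $w$ say that $G\overline T$, which equals $e^f$ on $\partial D\setminus E$, is continuous on $\partial D$ after being set equal to $0$ on $E$. So $T-G$ is a zero-free function which differs from $T$, on the circle, by the factor $1-G\overline T$, a nonvanishing continuous function. This will give a second singular function that divides $T$, and is divided by $T$, once continuous functions are allowed as factors.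

## 2. Singular functions, the algebra $H^\infty+C$, and the theorems

$H^\infty$ denotes the space of boundary functions on $\partial D$ of bounded holomorphic functions in $D$, and $C$ the continuous complex functions on $\partial D$. The sum $H^\infty+C$ is a closed subalgebra of $L^\infty$.

**Definition (division).** Let $A$ be a subalgebra of $L^\infty$ and $f,g\in A$. We say that $g$ *divides* $f$ in $A$ if $f=gh$ for some $h\in A$, and that $f,g$ are *codivisible* in $A$ if each divides the other in $A$.

*Example.* In $H^\infty$ the function $z$ does not divide $1$. In $H^\infty+C$ it does, since $1=z\cdot\bar z$ on $\partial D$ and $\bar z\in C$. In the same way every finite Blaschke product $b$ is codivisible with $1$ in $H^\infty+C$, because $\bar b\in C$. So $H^\infty+C$ does not see finitely many zeros.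

**Definition (singular function).** A singular function is $cS_\mu$ with $|c|=1$ and
$$S_\mu(z)=\exp\left(-\int_{\partial D}\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\right)=e^{-H[\mu](z)},$$
where $\mu$ is a nonzero positive finite Borel measure singular with respect to Lebesgue measure. We also put $S_0=1$.

Thus $-\log|S_\mu|=P[\mu]$. The function $cS_\mu$ determines $\mu$; $\mu$ determines the function up to the unimodular constant; $S_\mu S_\nu=S_{\mu+\nu}$; and $c_1S_\mu$ divides $c_2S_\nu$ in $H^\infty$ if and only if $\mu\le\nu$. Two singular functions are *distinct* if their measures differ. In particular, codivisible singular functions in $H^\infty$ have the same measure. Two inner functions are *mutually prime* in $H^\infty$ if their only common inner divisors are constants.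

The question, posed in "Division in $H^\infty+C$", is whether this rigidity persists in the larger algebra: can two distinct singular functions be codivisible in $H^\infty+C$? The following is known, for context. A pair of infinite Blaschke products can be mutually prime in $H^\infty$ and yet codivisible in $H^\infty+C$. There is a Blaschke product and a singular function which are codivisible in $H^\infty+C$. There are singular functions $\varphi,\psi$ such that $\psi$ does not divide $\varphi$ in $H^\infty$, yet $\psi^n$ divides $\varphi$ in $H^\infty+C$ for every positive integer $n$. The answer to the question is yes.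

**Theorem 1.** There are distinct singular functions which are codivisible in $H^\infty+C$.

**Theorem 2.**

1. There are infinitely many pairwise distinct singular functions $S_\mu,S_{\nu_0},S_{\nu_1},\dots$ which are pairwise codivisible in $H^\infty+C$.
2. There are nonzero mutually singular $\mu',\nu'$ (so $S_{\mu'},S_{\nu'}$ are mutually prime in $H^\infty$) with $S_{\mu'},S_{\nu'}$ codivisible in $H^\infty+C$.
3. If $S_\mu,S_\nu$ are codivisible in $H^\infty+C$, then $\mu,\nu$ have the same closed support. If moreover $\mu\ne\nu$, the mutually singular measures $\mu-\mu\wedge\nu$ and $\nu-\mu\wedge\nu$ are both nonzero and have the same closed support, which is a perfect set. Consequently, if $\mu$ or $\nu$ has countable closed support, codivisibility forces $\mu=\nu$.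

We shall use these textbook facts.

- **(F1)** The Nevanlinna class $N$ consists of the holomorphic $r$ in $D$ such that $\log^+|r|$ has a harmonic majorant; it contains the bounded functions. A nonzero $r\in N$ has finite nonzero radial limits a.e. If $r\in N$ and $r^*$ equals a constant on a set of positive measure, then $r$ is that constant.
- **(F2)** Every nonzero bounded holomorphic $F$ factors uniquely as $F=cBS_\nu O$, with $|c|=1$, $B$ the Blaschke product of the zeros, $\nu\ge0$ finite and singular (possibly $0$), and $O=e^{H[\log|F^*|]}$ outer. Since $\log|O|=P[\log|F^*|]$, if $\log|F^*|$ is bounded then $O$ and $O^{-1}$ are in $H^\infty$.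
- **(F3)** A positive harmonic $u$ in $D$ is $P[\sigma]$ for a unique $\sigma\ge0$, and $u(t\,\cdot)\lambda\to\sigma$ weak-$*$ as $t\to1$. Hence if $u$ extends continuously by $0$ to an open arc $J$, then $\sigma(J)=0$; conversely, if $\sigma(J)=0$, then $P[\sigma]\to0$ locally uniformly at $J$. If $\varphi\in L^1(\lambda)$, then $P[\varphi]^*=\varphi$ a.e., and $P[\varphi](z)\to\varphi(\xi)$ as $z\to\xi$ whenever $\varphi$ is continuous at $\xi$. Bounded harmonic functions, and real parts of $H^2$ functions, are the Poisson integrals of their radial limits (which are in $L^\infty$, respectively $L^2$).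
- **(F4)** If $h$ is harmonic in a domain $\Sigma\subset\mathbb C$ and $\limsup h\le0$ at every finite boundary point, and at $\infty$ if $\Sigma$ is unbounded, then $h\le0$.
- **(F5)** A plane domain omitting at least two points of $\mathbb C$ has a universal covering surface conformally equivalent to $D$. The deck group is isomorphic to the fundamental group, acts transitively on fibers, and a deck transformation with a fixed point is the identity.

## 3. A modulus test, and measures with finite support

**Lemma 3.** Let $\mu,\nu\ge0$ be finite singular measures (possibly $0$), $|c|=1$, and $cS_\nu=S_\mu h$ on $\partial D$ with $h\in H^\infty+C$. Then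
$$\limsup_{|z|\to1}\bigl(|S_\nu(z)|-|S_\mu(z)|\bigr)\le0.\tag{1}$$
In particular, if $\nu=0$ then $\mu=0$.

*Proof.* The purpose of the first step is to turn the identity on the circle into an inequality in the disk; multiplying by a power of $z$ makes the continuous part nearly holomorphic. We have $|h|=1$ a.e. Let $\varepsilon>0$, write $h=g+q$ with $g\in H^\infty$, $q\in C$, choose a trigonometric polynomial $p$ with $\|q-p\|_\infty\le\varepsilon$, and $m$ so large that $z^mp$ is a polynomial in $z$. Then $g_1=z^m(g+p)\in H^\infty$ and
$$\|z^mh-g_1\|_\infty=\|q-p\|_\infty\le\varepsilon,\qquad \|g_1\|_\infty\le1+\varepsilon .$$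
On $\partial D$ we have $|cz^mS_\nu-S_\mu g_1|=|S_\mu(z^mh-g_1)|\le\varepsilon$ a.e. The function on the left is the modulus of an $H^\infty$ function, so the bound holds in $D$, and
$$|z|^m|S_\nu|\le\varepsilon+(1+\varepsilon)|S_\mu|\quad\text{in }D .$$
Hence $|S_\nu|-|S_\mu|\le(1-|z|^m)+2\varepsilon$. Let $|z|\to1$ and then $\varepsilon\to0$. This is (1).

Now let $\nu=0$ and suppose $\mu\ne0$; we look for points near the circle where $S_\mu$ is small. Here $|S_\mu|<1$ in $D$. If $\inf_D|S_\mu|>0$, then $1/S_\mu\in H^\infty$ would have unimodular boundary values, so $|1/S_\mu|\le1$ in $D$, which is false. So the infimum is $0$, and since $S_\mu$ has no zeros in $D$ there are $z_m$ with $|z_m|\to1$ and $S_\mu(z_m)\to0$. Then $1-|S_\mu(z_m)|\to1$, contradicting (1). $\square$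

*The simplest measures, by hand.* Let $\mu=\sum_i\alpha_i\delta_{\zeta_i}$ and $\nu=\sum_i\beta_i\delta_{\zeta_i}$ be finite sums with distinct points $\zeta_i$ and coefficients $\ge0$. Fix $i$ and $s>0$, and let $z\to\zeta_i$ along the horocycle $\{P[\delta_{\zeta_i}]=s\}$. (For $\zeta_i=1$ it is the preimage of the line $\operatorname{Re}\omega=s$ under $\omega=(1+z)/(1-z)$, and $z\to1$ as $\operatorname{Im}\omega\to\infty$.) The other point masses contribute $o(1)$, so $|S_\mu(z)|\to e^{-\alpha_is}$ and $|S_\nu(z)|\to e^{-\beta_is}$. If the two functions are codivisible in $H^\infty+C$, then (1) holds in both directions, so $\alpha_i=\beta_i$ for all $i$, that is, $\mu=\nu$. Finite supports give no example; by Theorem 2(3) no countable closed support does.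

## 4. The map $f$ gives infinitely many codivisible singular functions

Here Theorems 1 and 2(1) are deduced from Proposition A. Let $f,E,w,\mu$ be as there.

**Step 1: the functions $T$ and $G$.** The purpose is to write $e^f$ as a quotient of an outer and a singular function. The measure $\mu$ is nonzero, and it is carried by the null set $E$, hence singular. By property 3, $f$ and $H[\mu]-H[w]$ have the same real part, so $f=H[\mu]-H[w]+i\theta$ with $\theta$ real. Put $T=S_\mu=e^{-H[\mu]}$ and $G=e^{i\theta-H[w]}$. Then
$$e^f=G/T\ \text{ in }D,\qquad |G|=e^{-P[w]}\le e^{-1}\ \text{ in }D,$$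
the latter because $w\ge1$. The function $G$ is outer.

**Step 2: $G\overline T$ is continuous.** This produces the element of $C$ we need. Define $\psi=e^f$ on $\partial D\setminus E$ and $\psi=0$ on $E$. Then $|\psi|=e^{-w}\le e^{-1}$ everywhere on $\partial D$. On the open set $\partial D\setminus E$, $\psi$ is continuous; at a point of $E$ it is continuous because $w$ is, with value $\infty$ there, so $|\psi|\to0$. Hence $\psi\in C$. Since $G=e^fT$ in $D$, $|T^*|=1$ a.e. and $\lambda(E)=0$, we get $G=\psi T$, that is, $\psi=G\overline T$, a.e. on $\partial D$.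

**Step 3: zero-free functions.** We now produce the partners of $T$. For $n=0,1,2,\dots$ let
$$F_n=T-e^{-n}G=T\,(1-e^{f-n})\in H^\infty.$$
A zero of $F_n$ would be a point where $f\in n+2\pi i\mathbb Z\subset Z$, and there is none. So by (F2), $F_n=c_nS_{\nu_n}O_n$ with $|c_n|=1$, $\nu_n\ge0$ singular (a priori possibly $0$), $O_n$ outer, and no Blaschke factor.

**Step 4: codivisibility.** We check that the outer factor is harmless. A.e. on $\partial D$, $F_n=T(1-e^{-n}\psi)$, so $|O_n|=|1-e^{-n}\psi|\in[1-e^{-1},1+e^{-1}]$, and $O_n^{\pm1}\in H^\infty$ by (F2). On $\partial D$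
$$c_nS_{\nu_n}=S_\mu h_n,\qquad h_n=(1-e^{-n}\psi)\,O_n^{-1},\qquad h_n^{-1}=(1-e^{-n}\psi)^{-1}O_n.\tag{2}$$
Both $(1-e^{-n}\psi)^{\pm1}$ are in $C$ and $H^\infty+C$ is an algebra, so $h_n^{\pm1}\in H^\infty+C$. Thus $S_\mu$ and $S_{\nu_n}$ divide each other in $H^\infty+C$.

**Step 5: the functions are singular functions and distinct.** If $\nu_n=0$, Lemma 3 applied to (2) gives $\mu=0$, which is false. So $\nu_n\ne0$. If $\nu_n=\mu$, then
$$e^{-n}G=T-F_n=S_\mu(1-c_nO_n),$$
so the outer function $e^{-n}G$ would have the nonconstant inner divisor $S_\mu$, against uniqueness in (F2). If $n\ne n'$ and $\nu_n=\nu_{n'}$, then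
$$(e^{-n'}-e^{-n})G=F_n-F_{n'}=S_{\nu_n}(c_nO_n-c_{n'}O_{n'})$$
with $\nu_n\ne0$, which is impossible for the same reason.

With $n=0$ this proves Theorem 1. All $S_{\nu_n}$ are codivisible with $S_\mu$, hence with one another, which proves Theorem 2(1). $\blacksquare$

It remains to prove Proposition A (Sections 5 to 10) and the rest of Theorem 2 (Section 11).

## 5. An explicit $G$ with infinitely many zeros of $T-G$, and the uncut covering

*The first thing to try.* Only a continuous $G\overline T$ is needed, so take the simplest $T$ and let $G$ vanish where $T$ is bad: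
$$T(z)=\exp\Bigl(-\frac{1+z}{1-z}\Bigr),\qquad G(z)=\frac{1-z}{2e}.$$
Then $|G|\le e^{-1}$, and $G\overline T$ is continuous on $\partial D$: $T$ is continuous and unimodular off the point $1$, and $G\to0$ at $1$. As in Step 4 above, the inner factor of $T-G$ is codivisible with $T$ in $H^\infty+C$. But it is not a singular function. With $\omega=\frac{1+z}{1-z}$ we have $T=e^{-\omega}$ and $G=\frac1{e(1+\omega)}$, so $T=G$ means $1+\omega=e^{\omega-1}$, which holds if
$$\omega=1+2\pi im+\operatorname{Log}(1+\omega)\quad\text{for some }m\in\mathbb Z.$$
For each $m$ the right side maps $\{\operatorname{Re}\omega\ge1\}$ into itself, since $\log|1+\omega|\ge\log2>0$, and its derivative has modulus $\frac1{|1+\omega|}\le\frac12$. So there is a fixed point $\omega_m$, and different $m$ give different $\omega_m$. Hence $T-G$ has infinitely many zeros. The attempt stops exactly here: continuity is easy, but $f=\log(G/T)=\omega-1-\operatorname{Log}(1+\omega)$ takes all the values $2\pi im$.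

*The second thing to try.* A map made to omit $Z$ is the universal covering map $f:D\to\mathbb C\setminus Z$. It can never satisfy property 3 of Proposition A. Suppose $\operatorname{Re}f=P[\mu]-P[w]$ with $\mu,w\ge0$. Then $\log^+|e^f|\le P[\mu]$, so $e^f\in N$ has finite nonzero radial limits a.e., and along such a radius its continuous logarithm $f$ converges to a finite $c$. If $c\notin Z$, take an evenly covered disk about $c$: for $t$ near $1$ the point $t\xi$ stays in one sheet over it, so it converges to a point of $D$, which is absurd. So $c\in Z$ for almost every $\xi$; $Z$ is countable, so $e^f$ has a constant boundary value on a set of positive measure and is constant, which is false.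

This shows what is missing: almost every radius must end at a value outside $Z$, so the surface must be given an edge. Property 2 says where the edge must lie: where $\operatorname{Re}f=-w$ is very negative. So we cut in the left half-plane, which contains no point of $Z$.

## 6. Cutting the sheets over the left half-plane

Let $\ell:Y\to\mathbb C\setminus Z$ be the universal covering; by (F5), $Y$ is conformally a disk. Let $L=\{\operatorname{Re}\zeta<0\}$.

**Sheets over $L$.** We first count them. As $L\cap Z=\emptyset$ and $L$ is simply connected, $\ell$ maps each component of $\ell^{-1}(L)$ conformally onto $L$. The components are disjoint open subsets of $Y$, so there are countably many. There are infinitely many: the deck group is infinite and permutes them, and a deck transformation that maps a component to itself fixes each of its points (as $\ell$ is injective on it), so is the identity; hence distinct deck transformations move a given component to distinct components. List them as $\Lambda_1,\Lambda_2,\dots$, and fix $x_0\in Y$ with $\operatorname{Re}\ell(x_0)>0$.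

**Cuts.** For a sequence $a=(a_j)$ of positive integers, called levels, put
$$B_j=\{x\in\Lambda_j:\ \operatorname{Re}\ell(x)\le-a_j-\log(1+(\operatorname{Im}\ell(x))^2)\},\qquad\gamma_j=\partial B_j,\qquad X_a=Y\setminus\bigcup_jB_j .$$
So $x_0\in X_a$, and $\gamma_j$ is the curve in $\Lambda_j$ where equality holds. We write $\gamma_j(a)$ when needed. The set $\bigcup B_j$ is closed in $Y$: a limit point $x$ has $\operatorname{Re}\ell(x)\le-1$, so it lies in an open set $\Lambda_i$, where only $B_i$ matters and $B_i$ is relatively closed; so $x\in B_i$. Thus $X_a$ is open, and its closure in $Y$ is $X_a\cup\bigcup\gamma_j$. If $a_j\le b_j$ for all $j$, then $X_a\subset X_b$.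

*Why not straight cuts $\operatorname{Re}\ell\le-a_j$?* The arguments of this section would apply to them too, but on the arc $J_j\subset\partial D$ corresponding to $\gamma_j$ we would have $f=-a_j+iy$ with $y\to\pm\infty$ at the ends of the arc, and $e^f=e^{-a_j}e^{iy}$ has no limit there. The logarithm makes $\operatorname{Re}f\to-\infty$ at the ends of each arc. It grows slowly enough for the estimates in Sections 7 and 10.

**Lemma 4.** $X_a$ is conformally a disk. Let $\varphi_a:D\to X_a$ be a Riemann map with $\varphi_a(0)=x_0$. Then $\varphi_a$ extends to a homeomorphism of $D\cup\bigcup_jJ_j$ onto $X_a\cup\bigcup_j\gamma_j$, where the $J_j$ are disjoint open arcs of $\partial D$ and $\varphi_a(J_j)=\gamma_j$.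

*Proof.* *Simple connectivity.* We show that $X_a$ is homeomorphic to $Y$. Let $g_j(y)=a_j+\log(1+y^2)\ge1$. On $\Lambda_j\cap X_a$, in the coordinate $\ell=t+iy$ (so $-g_j<t<0$), send
$$t\mapsto t\quad\text{if }t\ge-\tfrac{g_j}2,\qquad t\mapsto-\frac{g_j^2}{4(t+g_j)}\quad\text{if }-g_j<t<-\tfrac{g_j}2,$$
keeping $y$. For fixed $y$ this is an increasing homeomorphism of $(-g_j,0)$ onto $(-\infty,0)$ (both formulas give $-g_j/2$ at $t=-g_j/2$), with inverse $t'\mapsto-g_j-g_j^2/(4t')$ for $t'<-g_j/2$; map and inverse are continuous in $(t,y)$. Off $\bigcup\Lambda_j$ use the identity. The map and its inverse differ from the identity only where $\operatorname{Re}\ell\le-\frac12$, a closed subset of $Y$ contained in $\bigcup\Lambda_j$. So both are continuous on $\bigcup\Lambda_j$ and on $\{\operatorname{Re}\ell>-\frac12\}$ (intersected with $X_a$ for the map itself), and these open sets cover. Hence $X_a$ is connected and simply connected. Being an open subset of the disk $Y$, it is conformally a disk by the Riemann mapping theorem.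

*Local extension.* We extend $\Phi=\varphi_a^{-1}:X_a\to D$ across $\gamma_j$ by reflection. Each $\gamma_j$ is a real-analytic arc, closed in $Y$, and the $\gamma_j$ are disjoint. Each $p\in\gamma_j$ has a neighborhood $V$ and a conformal chart carrying $(V,V\cap X_a,V\cap\gamma_j)$ to a disk centered at a real point, its upper half, and its real diameter: in the coordinate $\ell$, the inverse chart is $s\mapsto-g_j(-s)-is$ for real $s$ near the relevant point, continued holomorphically; its derivative is nonzero there, and the upper half goes to the right of the curve. As $x\in X_a$ tends to a point of $\gamma_j$, $x$ leaves every compact subset of $X_a$, so $|\Phi(x)|\to1$. With $V$ small, $\Phi\ne0$ on $V\cap X_a$, and $-i\log\Phi$ has a holomorphic branch on the half disk, with imaginary part $-\log|\Phi|>0$ tending to $0$ at the diameter. By Schwarz reflection it extends holomorphically to the disk, with positive imaginary part above the diameter, real values on it, and negative imaginary part below. Its derivative does not vanish on the diameter: near a zero of order $d-1\ge1$ of the derivative the function behaves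 like a constant plus $c(s-s_0)^d$, $c\ne0$, $d\ge2$, and its imaginary part would not be positive on the whole upper half. So $\Phi$ extends holomorphically and injectively to a neighborhood of $p$, with $|\Phi|<1$, $=1$, $>1$ in $X_a$, on $\gamma_j$, and on the other side. It therefore maps a small relative neighborhood of $p$ in $X_a\cup\gamma_j$ homeomorphically onto a relative neighborhood of $\Phi(p)$ in $\overline D$.

*Global injectivity.* We show that different edge points go to different points of $\partial D$. If $p\ne q$ on $\bigcup\gamma_j$ had the same image $\xi$, then disjoint relative neighborhoods of $p$ and $q$ would both have images containing all points of $D$ near $\xi$, contradicting injectivity of $\Phi$ on $X_a$. So $\Phi$ on $X_a\cup\bigcup\gamma_j$ is continuous, injective and relatively open, hence a homeomorphism onto $D\cup\bigcup J_j$ with $J_j=\Phi(\gamma_j)$. The $J_j$ are disjoint, open in $\partial D$, and homeomorphic to $\gamma_j$, hence to $\mathbb R$; so they are open arcs. $\square$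

**Notation.** We write $\varphi_a$ also for the extension, put $f_a=\ell\circ\varphi_a$ on $D\cup\bigcup J_j$ (continuous, holomorphic in $D$, nonconstant, with values in $\mathbb C\setminus Z$), and
$$E_a=\partial D\setminus\bigcup_jJ_j,\qquad w_a=-\operatorname{Re}f_a=a_j+\log(1+(\operatorname{Im}f_a)^2)\ge a_j\ge1\ \text{ on }J_j,\qquad I_a=\int_{\bigcup J_j}w_a\,d\lambda\in[0,\infty].$$
The set $E_a$ is closed. If $I_a<\infty$, put $W_a=P[w_a1_{\bigcup J_j}]$ and $\widehat W_a=W_a\circ\varphi_a^{-1}$ on $X_a$. Then $\widehat W_a\ge0$, $\widehat W_a(x_0)=W_a(0)=I_a$, and since $w_a$ is continuous on the open arcs $J_j$,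
$$\widehat W_a(x)\to-\operatorname{Re}\ell(x')\quad\text{as }x\to x'\in\gamma_j,\ x\in X_a.\tag{3}$$

**Lemma 5.** If $\xi\in E_a$ and $f_a(t\xi)\to c\in\mathbb C$ as $t\to1$, then $c\in Z$.

*Proof.* Suppose $c\notin Z$ and take an evenly covered disk about $c$. For $t$ near $1$, $\varphi_a(t\xi)$ stays in one sheet over it, so it converges to some $y\in Y$. It leaves every compact subset of $X_a$, so $y\notin X_a$; being a limit of points of $X_a$, $y\in\gamma_j$ for some $j$. Then $t\xi\to\Phi(y)\in J_j$ by Lemma 4, so $\xi\in J_j$, a contradiction. $\square$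

## 7. Bounded levels: a logarithmic majorant

The purpose of this section is to show that for bounded levels the exceptional set is null and $I_a$ is finite, with a bound on $\widehat W_a$ that depends only on the bound for the levels. For integers $k\ge1$ put
$$\Omega_k=\{\operatorname{Re}\zeta>-k-\log(1+(\operatorname{Im}\zeta)^2)\},\qquad v_k(\zeta)=k+\log2+2\log|\zeta+k+2| .$$
If $a_j\le k$ for all $j$, then $f_a(D)=\ell(X_a)\subset\Omega_k$.

**Lemma 6.** Let $k\ge 1$.

1. On $\Omega_k$: $|\zeta+k+2|\ge1$, so $v_k\ge k+\log2\ge1$; and $\zeta+k+2\notin(-\infty,0]$.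
2. If $\operatorname{Re}\zeta=-s-\log(1+(\operatorname{Im}\zeta)^2)$ with $s\le k$, then $v_k(\zeta)\ge-\operatorname{Re}\zeta$, and $v_k$ is finite and continuous at $\zeta$.

If $a_j\le k$ for all $j$, then moreover:

3. $v_k\circ f_a=P[(v_k\circ f_a)^*]$ with $(v_k\circ f_a)^*\in L^1(\lambda)$.
4. $\lambda(E_a)=0$.
5. $\widehat W_a\le v_k\circ\ell$ on $X_a$, and $I_a\le v_k(\ell(x_0))<\infty$.

*Proof.* Write $y=\operatorname{Im}\zeta$.

1. If $|y|\ge1$, both claims are clear. If $|y|<1$, then $\operatorname{Re}\zeta+k+2>2-\log(1+y^2)>2-\log2>1$.

2. Since $-\operatorname{Re}\zeta=s+\log(1+y^2)\le k+\log(1+y^2)$, it suffices that $|\zeta+k+2|^2\ge\frac{1+y^2}2$, which also keeps $\zeta+k+2$ away from $0$. If $|y|\ge1$, the left side is at least $y^2\ge\frac{1+y^2}2$. If $|y|<1$, then $\operatorname{Re}\zeta+k+2\ge2-\log2>1\ge\frac{1+y^2}{2}$, and the square of a number exceeding $1$ also exceeds $1$.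

3. We put the logarithm into $H^2$. By part 1, $F=\operatorname{Log}(f_a+k+2)$ (principal branch) is holomorphic in $D$; write $F=u+iv$, so $|v|<\pi$. The harmonic function $\operatorname{Re}F^2=u^2-v^2$ has the mean value property, so for $0<t<1$
$$\int u(t\xi)^2\,d\lambda(\xi)=\int v(t\xi)^2\,d\lambda(\xi)+\operatorname{Re}F(0)^2\le\pi^2+|F(0)|^2 .$$
Hence $F\in H^2$, and $u=P[u^*]$ with $u^*\in L^2$ by (F3). Since $v_k\circ f_a=k+\log2+2u$, the claim follows.

4. Since $F\in H^2$ has finite radial limits a.e., so has $f_a=e^F-k-2$. By Lemma 5 the limit lies in the countable set $Z$ for a.e. $\xi\in E_a$. If $\lambda(E_a)>0$, one value would be taken on a set of positive measure; then the bounded function $1/(f_a+k+2)$ would have a constant boundary value on a set of positive measure, hence be constant. But $f_a$ is not constant.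

5. On $J_j$, $f_a$ is continuous with values as in part 2 ($s=a_j$), so $(v_k\circ f_a)^*=v_k\circ f_a\ge w_a$ there. The complement of $\bigcup J_j$ is null by part 4. Hence $I_a\le\int(v_k\circ f_a)^*d\lambda=v_k(f_a(0))<\infty$, and $W_a\le P[(v_k\circ f_a)^*]=v_k\circ f_a$ by part 3. Compose with $\varphi_a^{-1}$. $\square$

*Where bounded levels stop.* With $a_j\le k$ for all $j$, $\lambda(E_a)=0$ and $I_a<\infty$, but $e^{f_a}$ on $\bigcup J_j$ agrees a.e. with no continuous function. On $J_j$ we have $|e^{f_a}|=e^{-a_j}/(1+y^2)$ with $y=\operatorname{Im}f_a$ running through $\mathbb R$, so $|e^{f_a}|$ takes all values in $(0,e^{-k}]$ on each $J_j$. The arcs are infinitely many and disjoint, so their lengths tend to $0$ and some point of $\partial D$ has whole arcs $J_j$ in each of its neighborhoods. As $e^{f_a}$ is continuous on $J_j$, each such neighborhood contains sets of positive measure on which $|e^{f_a}|$ is close to $0$ and close to $e^{-k}$. To make $w_a$ tend to $\infty$ at $E_a$ we need $a_j\to\infty$. But then $X_a$ is over no single $\Omega_k$, the majorant $v_k$ is lost, and it is not clear that $I_a<\infty$.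 The way out is to raise the levels one unit at a time, each time on all but finitely many sheets, at a cost that the majorant makes as small as we like.

## 8. Raising the levels on all but finitely many sheets

Let $a_j\le k$ for all $j$, let $M$ be a finite set of indices, and put
$$b_j=a_j\ (j\in M),\qquad b_j=k+1\ (j\notin M),\qquad\rho_a(M)=\sum_{j\notin M}\int_{J_j(a)}v_{k+1}\circ f_a\,d\lambda .$$
All $a_j\le k+1$, so Lemma 6(3) with $k+1$ in place of $k$ shows that $v_{k+1}\circ f_a$ is integrable over $\bigcup J_j(a)$. Hence $\rho_a(M)\to0$ as $M$ increases to the set of all indices.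

**Lemma 7.** $I_b\le I_a+\rho_a(M)$.

*Proof.* The purpose is to compute $I_b=\widehat W_b(x_0)$ from the smaller surface $X_a\subset X_b$, where most of the edge is unchanged. Let $u=\widehat W_b|_{X_a}$. By Lemma 6(5) for $b$ (levels $\le k+1$), $\widehat W_b\le v_{k+1}\circ\ell$ on $X_b$, so
$$0\le u\circ\varphi_a\le v_{k+1}\circ f_a=P[(v_{k+1}\circ f_a)^*]\quad\text{in }D .$$

*No singular part.* We need $u\circ\varphi_a$ to be the Poisson integral of its radial limits. It is $P[\sigma]$ with $\sigma\ge0$, and the positive harmonic function $v_{k+1}\circ f_a-u\circ\varphi_a$ is $P[\tau]$ with $\tau\ge0$. By uniqueness $\sigma+\tau=(v_{k+1}\circ f_a)^*\lambda$, so $\sigma$ is absolutely continuous and $u\circ\varphi_a=P[(u\circ\varphi_a)^*]$.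

*Boundary values.* For $j\in M$ we have $\gamma_j(a)=\gamma_j(b)$, and (3) for $b$ gives $(u\circ\varphi_a)^*=-\operatorname{Re}f_a=w_a$ on $J_j(a)$. For $j\notin M$ we have $a_j\le k<b_j$, so $\gamma_j(a)\subset X_b$; there $\widehat W_b$ is continuous and at most $v_{k+1}\circ\ell$, so $(u\circ\varphi_a)^*\le v_{k+1}\circ f_a$ on $J_j(a)$. As $\lambda(E_a)=0$,
$$I_b=u(x_0)=\int(u\circ\varphi_a)^*d\lambda\le\sum_{j\in M}\int_{J_j(a)}w_a\,d\lambda+\rho_a(M)\le I_a+\rho_a(M).\qquad\square$$

## 9. Levels tending to infinity with finite total

**Lemma 8.** There is a sequence $a$ of levels with $a_j\to\infty$ and $I_a<\infty$.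

*Proof.* *Choice.* We iterate Lemma 7 with costs $2^{-k}$. Let $a^{(1)}_j=1$ for all $j$ and $M_1=\emptyset$. Given $a^{(k)}$ with values $\le k$ and $a^{(k)}_j=k$ for $j\notin M_k$, choose a finite $M_{k+1}\supset M_k\cup\{1,\dots,k\}$ with
$$\rho_{a^{(k)}}(M_{k+1})\le2^{-k},$$
and let $a^{(k+1)}=a^{(k)}$ on $M_{k+1}$ and $a^{(k+1)}=k+1$ off $M_{k+1}$. By Lemma 7, $I_{a^{(k)}}\le C_0:=I_{a^{(1)}}+1$ for all $k$, and $C_0<\infty$ by Lemma 6(5).

*Limit levels.* Every index enters some $M_{k+1}$, and from then on its level is frozen: $a_j:=\lim_ka^{(k)}_j=k$ for $j\in M_{k+1}\setminus M_k$. Since $a_j\ge k$ off the finite set $M_k$, $a_j\to\infty$. Moreover $a_j=a_j^{(k)}$ for $j\in M_{k+1}$, and $a_j\ge k=a^{(k)}_j$ for $j\notin M_{k+1}$. So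
$$X_{a^{(k)}}\subset X_a,\qquad\gamma_j(a^{(k)})=\gamma_j(a)\quad(j\in M_{k+1}).$$

*Passing to the limit.* We show $I_a\le C_0$ by testing with bounded functions, because no majorant for $w_a$ is available. Let $\eta$ be continuous with compact support in $\bigcup J_j(a)$, $0\le\eta\le w_a$, $R=\max\eta$, and let $u=P[\eta]\circ\varphi_a^{-1}$ on $X_a$, so $0\le u\le R$ and $u(x_0)=\int\eta\,d\lambda$. The bounded harmonic function $u\circ\varphi_{a^{(k)}}$ in $D$ is the Poisson integral of its boundary values, which we estimate. Take first $j\in M_{k+1}$. At the point of $J_j(a^{(k)})$ that corresponds to $x'\in\gamma_j(a^{(k)})=\gamma_j(a)$, the boundary value is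
$$\eta(\varphi_a^{-1}(x'))\le w_a(\varphi_a^{-1}(x'))=-\operatorname{Re}\ell(x'),$$
and the last number is the value of $w_{a^{(k)}}$ at that point. For $j\notin M_{k+1}$ the boundary values on $J_j(a^{(k)})$ are at most $R$. These arcs have small total measure: the curves $\ell(\gamma_j(a^{(k)}))$ lie in $\Omega_{k+1}$, where $v_{k+1}\ge1$, so
$$\sum_{j\notin M_{k+1}}\lambda(J_j(a^{(k)}))\le\rho_{a^{(k)}}(M_{k+1})\le2^{-k}.$$
Finally $\lambda(E_{a^{(k)}})=0$ by Lemma 6(4). Evaluating at $x_0=\varphi_{a^{(k)}}(0)$,
$$\int\eta\,d\lambda=u(x_0)\le I_{a^{(k)}}+R2^{-k}\le C_0+R2^{-k}.$$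
Let $k\to\infty$: $\int\eta\,d\lambda\le C_0$. As $w_a$ is continuous on the open set $\bigcup J_j(a)$, it is the limit of an increasing sequence of such $\eta$, so $I_a\le C_0$ by monotone convergence. $\square$

Fix this $a$ and drop it from the notation: $X,\varphi,f=\ell\circ\varphi,J_j,E,w,W=P[w1_{\bigcup J_j}],\widehat W$. Set $w=\infty$ on $E$.

**Continuity of $w$.** We check that $w:\partial D\to[1,\infty]$ is continuous. It is continuous on each open arc $J_j$. Let $K<\infty$. The set $\{w\le K\}$ meets only the finitely many $J_j$ with $a_j\le K$, and it meets such a $J_j$ in a compact set: there $\log(1+(\operatorname{Im}f)^2)\le K-a_j$, which describes a compact piece of $\gamma_j$. So $\{w\le K\}$ is a compact subset of $\bigcup J_j$, and $\{w>K\}$ is an open neighborhood of $E$. Both features of the cuts are used: the logarithm for the ends of each arc, and $a_j\to\infty$ for the accumulation of arcs.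

## 10. The bound $-\operatorname{Re}f\le W$ and the singular measure

**Lemma 9.** $U:=\operatorname{Re}f+W\ge0$ in $D$.

*Proof.* Equivalently, $-\operatorname{Re}\ell\le\widehat W$ on $X$. Where $\operatorname{Re}\ell\ge0$ this is clear, since $\widehat W\ge0$. The rest of $X$ consists of the pieces $\Lambda_j\cap X$, which we treat one at a time by a maximum principle. On such a piece use the coordinate $\zeta=\ell$, which maps it onto
$$\Sigma_j=\{-a_j-\log(1+y^2)<\operatorname{Re}\zeta<0\},\qquad y=\operatorname{Im}\zeta.$$
For $\varepsilon>0$ consider the harmonic function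
$$h_\varepsilon=-\operatorname{Re}\zeta-\widehat W-\varepsilon\operatorname{Re}(-\zeta)^{1/2}\quad\text{in }\Sigma_j,\qquad\operatorname{Re}(-\zeta)^{1/2}\ge|\zeta|^{1/2}/\sqrt2,$$
where the inequality holds because $(-\zeta)^{1/2}$ (principal branch) has argument in $(-\frac\pi4,\frac\pi4)$. At every boundary point with $\operatorname{Re}\zeta=0$, including the points of $Z$, $\limsup h_\varepsilon\le0$; only $\widehat W\ge0$ is used there. At points of the graph, $\limsup h_\varepsilon\le0$ because $\widehat W\to-\operatorname{Re}\zeta$ by (3). As $\zeta\to\infty$ in $\Sigma_j$ we have $|y|\to\infty$, and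
$$h_\varepsilon\le a_j+\log(1+y^2)-\varepsilon|y|^{1/2}/\sqrt2\to-\infty .$$
By (F4), $h_\varepsilon\le0$. Let $\varepsilon\to0$. $\square$

**Step 1: $\lambda(E)=0$.** Lemma 6(4) does not apply, as the levels are unbounded; Lemma 9 replaces it. Let $r=e^f$. Then $\log|r|=U-W\le U$, so $\log^+|r|\le U$ and $r\in N$. As $r\not\equiv0$, it has finite nonzero radial limits a.e. Along such a radius the continuous logarithm $f$ of $r$ converges to a finite limit: near a nonzero value, $\exp^{-1}$ of a small disk is a disjoint union of small open sets mapped homeomorphically to it, and $f(t\xi)$ eventually stays in one of them. By Lemma 5 this limit lies in the countable set $Z$ for a.e. $\xi\in E$. If $\lambda(E)>0$, $r^*$ would be constant on a set of positive measure, so $r$ would be constant by (F1), and so would $f$, which is false.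

**Step 2: the measure $\mu$.** By Lemma 9 and (F3), $U=P[\mu]$ with $\mu\ge0$ finite. We locate $\mu$. At each $J_j$, $\operatorname{Re}f$ and $W$ extend continuously with values $-w$ and $w$, so $U$ extends continuously by $0$ and $\mu(J_j)=0$. There are countably many arcs, so $\mu(\partial D\setminus E)=0$. Also $\mu(\partial D)=U(0)=\operatorname{Re}\ell(x_0)+I_a>0$, so $\mu\ne0$.

**Step 3: Proposition A.** We collect the properties. $E$ is closed and null; $w$ is continuous into $[1,\infty]$, infinite exactly on $E$, with $\int w\,d\lambda=I_a<\infty$; $\mu$ is nonzero and carried by $E$. Property 1 holds because $f=\ell\circ\varphi$ has values in $\mathbb C\setminus Z$, property 2 is the continuity of $f$ on $D\cup\bigcup J_j$ together with the definition of $w$, and property 3 is $\operatorname{Re}f=U-W=P[\mu]-P[w]$ (as $\lambda(E)=0$, $W=P[w]$). This proves Proposition A, and with Section 4 it completes the proofs of Theorem 1 and Theorem 2(1). $\blacksquare$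

## 11. Mutually prime pairs, and why the supports agree

**Step 1: removing the common part.** The purpose is to pass from a codivisible pair to a mutually prime one. Let $S_\mu,S_\nu$ be codivisible in $H^\infty+C$ with $\mu\ne\nu$. Let $\mu\wedge\nu$ be the largest measure below both; if $\mu=\alpha\sigma$ and $\nu=\beta\sigma$ with $\sigma=\mu+\nu$, it is $\min(\alpha,\beta)\sigma$. Put
$$\mu'=\mu-\mu\wedge\nu=(\alpha-\beta)^+\sigma,\qquad\nu'=\nu-\mu\wedge\nu=(\beta-\alpha)^+\sigma.$$
(For example, $\mu=2\delta_1+\delta_{-1}$ and $\nu=\delta_1+3\delta_{-1}$ give $\mu\wedge\nu=\delta_1+\delta_{-1}$, $\mu'=\delta_1$, $\nu'=2\delta_{-1}$.) The measures $\mu',\nu'$ are mutually singular and not both $0$. Since $S_\mu=S_{\mu'}S_{\mu\wedge\nu}$, $S_\nu=S_{\nu'}S_{\mu\wedge\nu}$ and $|S_{\mu\wedge\nu}|=1$ a.e. on $\partial D$,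
$$S_{\mu'}\overline{S_{\nu'}}=S_\mu\overline{S_\nu}\quad\text{a.e. on }\partial D.\tag{4}$$
The right side is the factor $h$ in $S_\mu=S_\nu h$, and its conjugate is the factor in $S_\nu=S_\mu\bar h$; by codivisibility both are in $H^\infty+C$. By (4), $S_{\mu'}=S_{\nu'}h$ and $S_{\nu'}=S_{\mu'}\bar h$. By Lemma 3, if one of $\mu',\nu'$ were $0$, so would be the other. Hence neither is $0$, and $S_{\mu'},S_{\nu'}$ are singular functions codivisible in $H^\infty+C$.

**Step 2: proof of Theorem 2(2).** We check mutual primeness. A common inner divisor of $S_{\mu'}$ and $S_{\nu'}$ has no zeros, so it is a constant times some $S_\sigma$ with $\sigma\le\mu'$ and $\sigma\le\nu'$; as $\mu'$ and $\nu'$ are mutually singular, $\sigma=0$ and the divisor is constant. Applying Step 1 to the pair of Theorem 1 proves 2(2).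

**Step 3: equal closed supports.** We show that an open arc free of $\mu$ is free of $\nu$. Let $S_\mu,S_\nu$ be codivisible in $H^\infty+C$, and let $J$ be an open arc with $\mu(J)=0$. By (F3), $P[\mu]\to0$, that is, $|S_\mu|\to1$, locally uniformly at $J$. Lemma 3 with the roles of $\mu,\nu$ interchanged gives
$$\limsup_{|z|\to1}(|S_\mu(z)|-|S_\nu(z)|)\le0,$$
so $|S_\nu|\to1$, that is, $P[\nu]\to0$, locally uniformly at $J$. By (F3), $\nu(J)=0$. By symmetry the closed supports of $\mu$ and $\nu$ coincide.

**Step 4: the perfect set.** It remains to treat $\mu\ne\nu$. By Step 1, $\mu'$ and $\nu'$ are nonzero, mutually singular, and $S_{\mu'},S_{\nu'}$ are codivisible in $H^\infty+C$; by Step 3 they have the same closed support $K\ne\emptyset$. An isolated point of $K$ would have positive mass for both measures, against mutual singularity. So $K$ is a nonempty perfect set, hence uncountable. Since $\mu'\le\mu$, $K\subset\operatorname{supp}\mu=\operatorname{supp}\nu$. Therefore, if $\mu$ or $\nu$ has countable closed support, then $\mu=\nu$. This proves Theorem 2(3). $\blacksquare$
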